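# Log-concavity fails for ground states of stable processes in long thin convex domains

## 1. Five sites, and two ways to move between them

Take five sites $j=-2,-1,0,1,2$. A particle at site $j$ dies at rate $|j|$, so the middle is safe and the ends are dangerous. It also moves, and we compare two rules.

**Long jumps.** From each site the particle jumps to each of the other four at rate $\epsilon$. The generator, with killing, is
$$(\mathcal Lu)_j=\epsilon\sum_{i}(u_i-u_j)-|j|u_j .$$
Look for a positive vector with $-\mathcal Lu=\lambda u$. The equation reads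
$$\big(|j|+5\epsilon-\lambda\big)u_j=\epsilon\sum_iu_i ,$$
and the right side does not depend on $j$. With $\theta=5\epsilon-\lambda$ this says $u_j\propto 1/(|j|+\theta)$. Choose $\theta=1$. Then
$$u=\big(\tfrac13,\tfrac12,1,\tfrac12,\tfrac13\big),\qquad \sum_iu_i=\tfrac83,\qquad \epsilon=\tfrac38,\qquad \lambda=5\epsilon-1=\tfrac78 .$$
Check at site $1$: $(1+\frac{15}8-\frac78)\cdot\frac12=1=\frac38\cdot\frac83$. The matrix $-\mathcal L$ is symmetric with negative off-diagonal entries, so by Perron–Frobenius its lowest eigenvalue is simple with a positive eigenvector. All other eigenvectors are orthogonal to that one, so a positive eigenvector must be the lowest. Thus $u$ is the ground state. Now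
$$u_1^2=\tfrac14<\tfrac13=u_0u_2 ,$$
so $u$ is not log-concave along $0,1,2$. The survival probability from $j$ is $(e^{t\mathcal L}1)_j=e^{-\lambda t}\big(\langle 1,u\rangle u_j/\|u\|^2+o(1)\big)$, so for large $t$ it is not log-concave either.

**Nearest-neighbor jumps.** Keep $\epsilon=\frac38$ and the same killing, but allow jumps only to adjacent sites. The symmetric positive ground state satisfies
$$(2\epsilon-\lambda)u_0=2\epsilon u_1,\qquad (1+2\epsilon-\lambda)u_1=\epsilon(u_0+u_2),\qquad (2+\epsilon-\lambda)u_2=\epsilon u_1 .$$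
Summing over all sites gives $\lambda\sum u_j=\sum|j|u_j>0$, so $\lambda>0$, and the first equation gives $u_0>u_1$; thus $u_0^2\ge u_{-1}u_1$. The other two give
$$\frac{u_0}{u_1}=\frac{1+2\epsilon-\lambda}\epsilon-\frac{u_2}{u_1},\qquad \frac{u_1}{u_2}=\frac{2+\epsilon-\lambda}{\epsilon},$$
and $u_0/u_1\le u_1/u_2$ is equivalent to $\epsilon(1-u_2/u_1)\le1$, which holds since $\epsilon=\frac38$. So this ground state is log-concave.

The killing is the same in both cases; only the jumps differ. With long jumps a particle at a dangerous site returns to the safe site in one move, and $u_j$ is the rate of that move divided by the excess cost $|j|+\theta$ of site $j$. This decays like a power of $|j|$, while nearest-neighbor motion pays a factor per step.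

Now replace the sites by the cross-sections of a long convex body that is thickest in the middle, and the particle by a continuous-time process that is killed on leaving the body. For a process with jumps, is the ground state log-concave?

## 2. Stable processes in convex domains, and three theorems

Let $0<\alpha<2$ and let $X_t$ be the rotationally symmetric $\alpha$-stable process in $\mathbb R^d$, the Lévy process with $E_0e^{i\xi\cdot X_t}=e^{-t|\xi|^\alpha}$. Write $P_x$ for its law started at $x$. For $\alpha=2$ the same formula gives Brownian motion at twice the standard speed, with generator $\Delta$. For a bounded convex domain $D$ (open, connected) let $\tau_D=\inf\{t>0:X_t\notin D\}$. Let $\lambda_{1,\alpha}(D)$ be the lowest eigenvalue and $\varphi_{1,\alpha}>0$ the ground state of the semigroup killed on leaving $D$; equivalently, of $(-\Delta)^{\alpha/2}$ with zero exterior condition on $\mathbb R^d\setminus D$.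

**Definition.** A function $F>0$ on $D$ is *log-concave* if $F(\beta x+(1-\beta)y)\ge F(x)^\beta F(y)^{1-\beta}$ for all $x,y\in D$, $\beta\in[0,1]$. For $p<0$ it is *$p$-concave* if $F^p$ is convex. It is *quasi-concave* if $\{F\ge\kappa\}$ is convex for every $\kappa>0$.

Log-concavity implies $p$-concavity for every $p<0$, because $F^p=e^{|p|(-\log F)}$ is an increasing convex function of a convex function. And $p$-concavity implies quasi-concavity, because $\{F\ge\kappa\}=\{F^p\le\kappa^p\}$.

For an example, let $F(x)=(1+|x|)^{-b}$ on $\mathbb R$ with $b>0$. Here $F^p=(1+|x|)^{|p|b}$ is convex exactly when $|p|b\ge1$. So $F$ is $p$-concave for $p\le-1/b$ and not for $-1/b<p<0$; it is never log-concave, and it is quasi-concave. In the plane, $F=1/(1+|x_1x_2|)$ is not quasi-concave: its superlevel sets with $0<\kappa<1$ are $\{|x_1x_2|\le\kappa^{-1}-1\}$, which contain both axes but not the whole plane.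

For $\alpha=2$ and any bounded convex $D$, Brascamp and Lieb (1979) showed that $x\mapsto P_x\{\tau_D>t\}$ is log-concave for every $t>0$, and hence so is $\varphi_{1,2}$. For $\alpha=1$ and $D=(-1,1)$ these functions are known to be concave, hence log-concave. The text "Finite Dimensional Distributions. What can you do with them?" asks what happens for $0<\alpha<2$. We treat two assertions:

* (a) For every $d\ge1$, every bounded convex domain $D\subset\mathbb R^d$, every $\alpha\in(0,2)$ and every $t>0$, the function $x\mapsto P_x\{\tau_D>t\}$ is log-concave on $D$.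
* (b) For every $d\ge1$, every bounded convex domain $D\subset\mathbb R^d$ and every $\alpha\in(0,2)$, the ground state $\varphi_{1,\alpha}$ is log-concave on $D$.

Both are false, in every dimension $d\ge2$ and for every $\alpha\in(0,2)$.

**Theorem 1.** Let $d\ge2$, $0<\alpha<2$. For $L\ge L_0(d,\alpha)$ the ground state is not log-concave on either of the convex domains ($x\in\mathbb R$, $y\in\mathbb R^{d-1}$)
$$D=\{|y|<1-|x|/L\}\ \ (m=1),\qquad D=\{x^2/L^2+|y|^2<1\}\ \ (m=2).$$
For each such $D$, $x\mapsto P_x\{\tau_D>t\}$ is not log-concave for all sufficiently large $t$. Consequently, for every $t>0$ some dilate $rD$ has $x\mapsto P_x\{\tau_{rD}>t\}$ not log-concave. Hence (a) and (b) are both false.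

In particular, for every $d\ge2$, $\alpha\in(0,2)$ and $t>0$ the counterexample to (a) may be an ellipsoid. The next two theorems are stronger and are not needed for (a) and (b).

**Theorem 2.** Let $d\ge2$, $0<\alpha<2$, $-\frac1{d+\alpha+1}<p<0$. For $L\ge L_0(d,\alpha,p)$ the ground state of $\{|y|<1-|x|/L\}\subset\mathbb R\times\mathbb R^{d-1}$ is not $p$-concave.

**Theorem 3.** Let $d\ge3$, $0<\alpha<2$. For $0<\delta\le\delta_0(d,\alpha)$ and $L\ge L_0(d,\alpha,\delta)$ the ground state of $\{(x,y)\in\mathbb R^2\times\mathbb R^{d-2}:|y|<1-(|x_1|+\delta|x_2|)/L\}$ is not even quasi-concave. The same holds for $x\mapsto P_x\{\tau_D>t\}$ for all large $t$.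

Intervals ($d=1$) for general $\alpha$ are not settled here. This does not matter for (a) and (b), which are asserted for all $d$.

## 3. What the Gaussian kernel gives, and where the stable kernel stops

The simplest case is Brownian motion on $(-1,1)$: $\varphi_{1,2}(x)=\cos(\pi x/2)$ up to a constant, and $(\log\cos(\pi x/2))''=-\frac{\pi^2}4\sec^2(\pi x/2)<0$. On a rectangle $(-a,a)\times(-b,b)$ the ground state is the product $\cos(\pi x/2a)\cos(\pi y/2b)$, again log-concave. For $\alpha<2$ the product structure is lost, since $e^{-t|\xi|^\alpha}$ is not a product over coordinates; in Section 4 two inequalities replace it.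

For $\alpha=2$ and general convex $D$, here is a natural argument. Recall Prékopa's theorem (Acta Sci. Math. 34 (1973)): if $H\ge0$ is log-concave on $\mathbb R^{a}\times\mathbb R^b$, then so is its marginal $x\mapsto\int H(x,y)\,dy$. Fix $o\in D$ and let $K_j=o+(1-\frac1j)(\overline D-o)$, $j\ge2$. These are compact convex sets increasing to $D$, and every compact subset of $D$ lies in some $K_j$. For $x\in D$, continuity of paths gives
$$P_x\{\tau_D>t\}=\lim_{j}P_x\{X_s\in K_j\ \forall s\le t\}=\lim_j\lim_{i}P_x\{X_{qt2^{-i}}\in K_j,\ 0\le q\le2^i\}.$$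
The last probability is
$$1_{K_j}(x_0)\int\prod_{q=1}^{2^i}1_{K_j}(x_q)\,p(t2^{-i},x_q-x_{q-1})\,dx_1\cdots dx_{2^i},\qquad x_0=x .$$
Indicators of convex sets are log-concave, and so is the Gaussian kernel $p(s,z)=(4\pi s)^{-d/2}e^{-|z|^2/4s}$. Hence the integrand is log-concave in all variables jointly, the marginal is log-concave by Prékopa, and limits of log-concave functions are log-concave.

For $\alpha<2$ the finite dimensional distributions have the same form, but $p(s,\cdot)$ is no longer log-concave. Indeed a log-concave probability density decays exponentially and has a finite second moment. If $X_s$ had a finite second moment under $P_0$, then by symmetry $1-e^{-s|\xi|^\alpha}=E_0[1-\cos(\xi\cdot X_s)]\le\frac12|\xi|^2E_0|X_s|^2$, which fails as $\xi\to0$ since $\alpha<2$. So the proof stops at the one hypothesis that concerns the process. This does not yet make the statement false, but it points at the tails. We want a domain in which the tail of the jump kernel is visible in the ground state. The five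 sites suggest a long thin body whose cross-sections shrink slowly: the ground state should sit near the thick middle, and far away it should be fed by single long jumps.

## 4. The form, the eigenvalue equation and four tools

Throughout, $N=d+\alpha$ and $k(z)=|z|^{-N}$ (the number $k$ used later for a dimension never carries an argument). Norms $\|\cdot\|$ are $L^2$ norms. Constants $c,C>0$ depend only on $d,\alpha$; $c_\delta,C_\delta$ depend also on $\delta$. They may change from line to line.

**Definition.** With the unitary Fourier transform, $\mathcal E_j(f,f)=\int_{\mathbb R^j}|\xi|^\alpha|\hat f|^2\,d\xi$ and $\mathcal E=\mathcal E_d$. Equivalently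
$$\mathcal E(f,g)=\tfrac A2\iint(f(z)-f(w))(g(z)-g(w))k(z-w)\,dz\,dw,\qquad A=A_{d,\alpha}>0. \tag{1}$$
$H^{\alpha/2}$ is the set of $f\in L^2$ with $\mathcal E(f,f)<\infty$, with norm squared $\|f\|^2+\mathcal E(f,f)$.

As an example, for $f_r=f(\cdot/r)$ on $\mathbb R^j$, the formula shows $\mathcal E_j(f_r,f_r)=r^{j-\alpha}\mathcal E_j(f,f)$ while $\|f_r\|^2=r^j\|f\|^2$. So Rayleigh quotients scale like $r^{-\alpha}$: if the unit ball of $\mathbb R^n$ has first eigenvalue $\mu$, the ball of radius $a$ has first eigenvalue $\mu a^{-\alpha}$.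

For bounded convex $D$ we use the following standard facts (Fukushima–Oshima–Takeda, *Dirichlet Forms and Symmetric Markov Processes*, Thm 4.4.3; Chen–Song, Math. Ann. 312 (1998)).

* The killed process has Dirichlet form $\mathcal E$ on $\mathcal F_D$, the closure of $C_c^\infty(D)$ in $H^{\alpha/2}(\mathbb R^d)$.
* Its heat kernel $p_D$ is symmetric, continuous and strictly positive on $D\times D$, and $p_D(t,z,w)\le p(t,z-w)$, where $p(t,\cdot)$ is the bounded free stable density. Hence its semigroup $P^D_t$ is Hilbert–Schmidt.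
* $\lambda=\lambda_{1,\alpha}(D)=\inf\{\mathcal E(f,f)/\|f\|^2:f\in C_c^\infty(D)\setminus\{0\}\}$ is a simple eigenvalue, isolated from the rest of the discrete spectrum.
* The ground state $u=\varphi_{1,\alpha}$, normalized by $\|u\|=1$ and set to $0$ off $D$, is continuous and positive on $D$, and
$$\mathcal E(u,\eta)=\lambda\langle u,\eta\rangle\qquad(\eta\in\mathcal F_D). \tag{2}$$

If an orthogonal map preserves $D$, then $u$ composed with it is again a positive normalized ground state, so by simplicity it equals $u$.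

If $f\in H^{\alpha/2}(\mathbb R^d)$ has compact support in $D$, then its mollifications lie in $C_c^\infty(D)$ and converge to $f$ in $H^{\alpha/2}$; so $f\in\mathcal F_D$. We call this the membership rule.

Since $u=e^\lambda P^D_1u$ and $p_D\le p$, Cauchy–Schwarz gives
$$\|u\|_\infty\le e^\lambda\|p(1,\cdot)\| . \tag{3}$$

**Tool 1: from the ground state to survival probabilities.** The spectral gap gives $e^{\lambda t}P^D_t1\to\langle1,u\rangle u$ in $L^2(D)$ as $t\to\infty$. Apply $e^\lambda P_1^D$, which is bounded from $L^2$ to $L^\infty$ and fixes $u$: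
$$e^{\lambda t}P_x\{\tau_D>t\}\to\langle1,u\rangle u(x)\quad\text{uniformly on }D,\qquad\langle1,u\rangle>0. \tag{4}$$
Suppose $u(\beta x+(1-\beta)y)<u(x)^\beta u(y)^{1-\beta}$ for one triple. Both sides are homogeneous of degree one in $u$, so by (4) the same strict inequality holds for $P_\cdot\{\tau_D>t\}$ for all $t\ge T$, for some $T$. The same is true for $u(\beta x+(1-\beta)y)<\min(u(x),u(y))$, which is what a failure of quasi-concavity provides. By scaling of the process,
$$P_x\{\tau_{rD}>t\}=P_{x/r}\{\tau_D>r^{-\alpha}t\} . \tag{5}$$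
So for any given $t>0$ the failure occurs at time $t$ on $rD$ as soon as $r^{-\alpha}t\ge T$.

**Tool 2: product estimates.** Write $\mathbb R^d=\mathbb R^k\times\mathbb R^n\ni(x,y)$ with $n\ge1$ and $\xi=(\xi',\xi'')$. Since $\alpha/2<1$, $|\xi''|^\alpha\le|\xi|^\alpha\le|\xi'|^\alpha+|\xi''|^\alpha$. The right inequality and Plancherel give
$$\mathcal E(f_1\otimes f_2,f_1\otimes f_2)\le\mathcal E_k(f_1,f_1)\|f_2\|^2+\|f_1\|^2\mathcal E_n(f_2,f_2). \tag{6}$$
Now suppose every nonempty section $\{y:(x,y)\in D\}$ is a ball of radius $h(x)$ centered at $0$. Then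
$$\mathcal E(f,f)\ge\int Vf^2\quad(f\in\mathcal F_D),\qquad V(x)=\mu h(x)^{-\alpha}. \tag{7}$$
Indeed, for $f\in C_c^\infty(D)$ the left inequality and Plancherel in $x$ alone give $\mathcal E(f,f)\ge\int\mathcal E_n(f(x,\cdot),f(x,\cdot))\,dx$, and $f(x,\cdot)$ is a test function in a ball of radius $h(x)$. For $f\in\mathcal F_D$ take $f_i\in C_c^\infty(D)$ with $f_i\to f$ in $H^{\alpha/2}$ and almost everywhere, and use Fatou on the right side.

**Tool 3: jumps bound $u$ from below on a ball.** For each radius $r_0$ fix $\eta\in C_c^\infty(B(0,r_0))$ with $0\le\eta\le1$, $\eta\not\equiv0$. Let $B'=B(z_0,r_0)\subset D$ and $\eta_0=\eta(\cdot-z_0)$. Let $\psi=(-\Delta)^{\alpha/2}\eta_0$ be the function with Fourier transform $|\xi|^\alpha\hat\eta_0\in L^1\cap L^2$. It is bounded by a constant $C_{r_0}$, and $\mathcal E(u,\eta_0)=\int u\psi$ by Plancherel. If $g\in C_c^\infty$ has support disjoint from that of $\eta_0$, then (1) gives $\int g\psi=\mathcal E(g,\eta_0)=-A\iint g(w)\eta_0(z)k(w-z)\,dz\,dw$. Hence $\psi(w)=-A\int\eta_0(z)k(w-z)\,dz$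 for $w\notin B'$. Inserting this in (2) with test function $\eta_0$ and using $\lambda\int u\eta_0\ge0$,
$$A\int_{D\setminus B'}u(w)\int\eta(z-z_0)|w-z|^{-N}\,dz\,dw\le C_{r_0}\int_{B'}u . \tag{8}$$
In words: mass of $u$ anywhere in $D$ forces mass in $B'$, with a loss that is only a power of the distance.

**Tool 4: an elementary inequality.** If $X\ge0$ and $X\le a+b\sqrt X$ with $a,b\ge0$, then $b\sqrt X\le\frac12X+\frac12b^2$, so $X\le2a+b^2$.

## 5. Exponential decay against polynomial decay: proof of Theorem 1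

Here $k=1$, $n=d-1$, and $D=\{|x|<L,\ |y|<h(x/L)\}$ with $h(s)=1-|s|$ for $m=1$ and $h(s)=\sqrt{1-s^2}$ for $m=2$. Moving to $|x|\approx\ell$ costs about $(\ell/L)^m$ in the cross-sectional eigenvalue, while confining to $|x|<\ell$ costs about $\ell^{-\alpha}$. These balance at
$$\ell=L^{m/(m+\alpha)},\qquad(\ell/L)^m=\ell^{-\alpha},\qquad\ell/L=L^{-\alpha/(m+\alpha)}\to0 .$$
Everything below is for $L$ large depending on $d,\alpha$.

**Step 1: bound $\lambda$ from above.** This step shows that $\lambda$ exceeds $\mu$ by at most $C\ell^{-\alpha}$. The domain contains $\{|x|<\ell\}\times\{|y|<h(\ell/L)\}$. Use $f_1\otimes f_2$ in (6), where $f_1=\zeta(x/\ell)$ with a fixed $0\not\equiv\zeta\in C_c^\infty(-1,1)$, so that $\mathcal E_1(f_1,f_1)/\|f_1\|^2=C\ell^{-\alpha}$, and $f_2\in C_c^\infty(\{|y|<h(\ell/L)\})$ has Rayleigh quotient arbitrarily close to $\mu h(\ell/L)^{-\alpha}$. Since $h(s)^{-\alpha}\le1+C|s|^m$ for $|s|\le\frac12$,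
$$\lambda\le\mu h(\ell/L)^{-\alpha}+C\ell^{-\alpha}\le\mu+C(\ell/L)^m+C\ell^{-\alpha}\le\mu+C\ell^{-\alpha}. \tag{9}$$
In particular $\lambda\le C$, so $\|u\|_\infty\le C$ by (3).

**Step 2: localize $u$ at scale $\ell$.** Bernoulli's inequality gives $(1-|s|)^{-\alpha}\ge1+\alpha|s|$ and $(1-s^2)^{-\alpha/2}\ge1+\frac\alpha2s^2$. So (7) with $f=u$, and (9), give
$$\mu+c\int|x/L|^mu^2\le\mathcal E(u,u)=\lambda\le\mu+C\ell^{-\alpha}.$$
Put $F(x)=\int u(x,y)^2\,dy$, so $\int F=1$. Then
$$\int|x|^mF(x)\,dx\le CL^m\ell^{-\alpha}=C\ell^m. \tag{10}$$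
By Chebyshev there is $R=C\ell$ with $\int_{|x|>R}F\le\frac18$. For $L$ large, $2R\le\frac L2-\frac14$.

**Step 3: if $u$ were log-concave, $F$ would decay exponentially at scale $R$.** Steps 1 and 2 control only integrals of $u^2$, so we pass to the marginal $F$, to which log-concavity is transferred. Suppose $u$ is log-concave. Then $u^2$, extended by $0$ off the convex set $D$, is log-concave on $\mathbb R^d$, and $F$ is log-concave by Prékopa's theorem. By the symmetry $x\to-x$ of $D$, $F$ is even; hence it is nonincreasing on $[0,L)$, and it is positive there. From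
$$2RF(0)\ge\int_{-R}^RF\ge\tfrac78,\qquad RF(2R)\le\int_R^{2R}F\le\tfrac1{16}$$
we get $F(2R)\le F(0)/7$. Let $\kappa\ge1$ with $2R\kappa<L$. Since $2R=(1-\frac1\kappa)\cdot0+\frac1\kappa\cdot2R\kappa$, log-concavity gives $F(2R)\ge F(0)^{1-1/\kappa}F(2R\kappa)^{1/\kappa}$, so
$$F(2R\kappa)\le F(2R)^\kappa F(0)^{1-\kappa}\le F(0)\,7^{-\kappa}.$$
Moreover $F(0)\le\|u\|_\infty^2\,|\{y\in\mathbb R^n:|y|<1\}|\le C$.

Now put $B'=B((\frac L2,0),\frac14)$. It lies in $D$: for $L\ge2$ we have $|x|\le\frac L2+\frac14\le\frac58L$ on $B'$, and $h(5/8)\ge\frac38>\frac14$ for both shapes. On $B'$ the coordinate $x$ runs over an interval of length $\frac12$ starting at $\frac L2-\frac14$. Taking $2R\kappa=\frac L2-\frac14$, which is at least $2R$,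
$$\int_{B'}u^2\le\tfrac12F\big(\tfrac L2-\tfrac14\big)\le C\,7^{-(L/2-1/4)/(2R)}\le C\exp\!\big(-cL^{\alpha/(m+\alpha)}\big), \tag{11}$$
because $L/\ell=L^{\alpha/(m+\alpha)}$.

**Step 4: the jumps forbid exponential decay.** This step makes no assumption on $u$. The diameter of $D$ is at most $2L+2\le4L$, so for $w\in D$ the inner integral in (8), with $r_0=\frac14$, is at least $cL^{-N}$. Since $B'\subset\{|x|>R\}$, we have $\int_{D\setminus B'}u^2\ge\frac78$. Cauchy–Schwarz on $B'$ and (8) give
$$C\Big(\int_{B'}u^2\Big)^{1/2}\ge C\int_{B'}u\ge cL^{-N}\int_{D\setminus B'}u\ge cL^{-N}\frac{\int_{D\setminus B'}u^2}{\|u\|_\infty}\ge cL^{-N}.$$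
Thus
$$\int_{B'}u^2\ge cL^{-2N}. \tag{12}$$

**Step 5: conclude.** For $L$ large, (11) and (12) contradict each other. So $u$ is not log-concave and (b) is false. By Tool 1, $x\mapsto P_x\{\tau_D>t\}$ is not log-concave for all large $t$, and by (5) for every $t>0$ some dilate $rD$ has $x\mapsto P_x\{\tau_{rD}>t\}$ not log-concave; so (a) is false. $\blacksquare$

## 6. The expected profile of the tail

Step 4 used only a crude lower bound. To go further we guess the actual size of $u$ far from the center. Let $k\in\{1,2\}$, $n=d-k\ge1$, and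
$$g(x)=|x|,\ \delta=1\ \ (k=1);\qquad g(x)=|x_1|+\delta|x_2|,\ 0<\delta\le1\ \ (k=2);\qquad D=\{|y|<1-g(x)/L\}.$$
Here $g$ is a norm, so $D$ is convex, and $\delta|x|\le g(x)\le2|x|$. Let
$$V=\mu(1-g/L)^{-\alpha},\qquad M=\int_Du .$$
For five sites with long jumps we had the identity (excess cost) $\times\,u=$ (rate of jumping into the bulk). The analog here is the guess $(V-\lambda)u\approx M|x|^{-N}$, and with $V-\lambda\approx\mu\alpha g/L$ it predicts, up to constants,
$$u(x,0)\approx\frac{ML}{|x|^{N}g(x)} . \tag{13}$$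
We never use (13) itself. Lemma 1 is an integrated upper bound matching it, and Lemma 2 a pointwise lower bound matching it. The prediction tells us what to aim for.

For $k=1$ it reads $u\approx ML|x|^{-(N+1)}$, so by the example in Section 2 the function $u^p$ should fail to be convex when $|p|(N+1)<1$, which is the range in Theorem 2. For $k=2$ the profile at $(0,s)$ is $ML/(\delta s^{N+1})$, and it takes the same value at $(s_1,0)$ with $s_1=\delta^{1/(N+1)}s$. At the midpoint of these points $|x|\approx s$ and $g\approx s_1$, so the profile is about $ML/(s^Ns_1)$, smaller by the factor $\delta s/s_1=\delta^{N/(N+1)}$. For small $\delta$ the superlevel sets should not be convex. That is Theorem 3.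

## 7. Upper bound for the tail

Keep the notation of Section 6. Let
$$\ell=L^{1/(1+\alpha)},\qquad Q(t)=\int_{|x|\ge t}u^2,\qquad s_*=\ell^{1+\alpha/4}.$$
Thus $\ell/L=\ell^{-\alpha}$ and $Lt^{-1-\alpha}=(\ell/t)^{1+\alpha}$. Also $s_*/\ell\to\infty$, and $s_*/L=\ell^{-3\alpha/4}\to0$, as $L\to\infty$. "$L$ large" means $L\ge L_0(d,\alpha,\delta)$.

The box $\{|x|<\ell\}\times\{|y|<1-2\ell/L\}$ lies in $D$, because $g\le2|x|$. As in Step 1 of Section 5, (6) gives $\lambda\le\mu(1-2\ell/L)^{-\alpha}+C\ell^{-\alpha}\le\mu+C\ell/L$. By (7), $\lambda\ge\mu$. By Bernoulli, $V\ge\mu+\mu\alpha g/L$. Hence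
$$\mu\le\lambda\le\mu+C\ell/L,\qquad V-\lambda\ge(\mu\alpha g-C_1\ell)/L, \tag{14}$$
with $C,C_1$ independent of $\delta$. By (3), $\|u\|_\infty\le C$, and so $M\ge\int u^2/\|u\|_\infty\ge c$.

**A localization inequality.** We want to test the eigenvalue equation on part of $D$ without losing the long jumps. Let $\chi=\chi(x)$ be bounded and Lipschitz. Multiplication by $\chi$ is bounded on $H^{\alpha/2}$, since
$$(\chi f(z)-\chi f(w))^2\le2\|\chi\|_\infty^2(f(z)-f(w))^2+2f(z)^2(\chi(z)-\chi(w))^2$$
and $\int(\chi(z)-\chi(w))^2k(z-w)\,dw\le C_\chi\int(1\wedge|v|^2)|v|^{-N}\,dv$ is bounded in $z$. It maps $C_c^\infty(D)$ into $\mathcal F_D$ by the membership rule, hence $\mathcal F_D$ into $\mathcal F_D$; the same holds for $\chi^2$. So $\chi u,\chi^2u\in\mathcal F_D$. Expanding both sides one checks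
$$(a-b)(\chi^2a-\chi'^2b)=(\chi a-\chi'b)^2-ab(\chi-\chi')^2 .$$
With $a=u(z)$, $b=u(w)$, $\chi=\chi(z)$, $\chi'=\chi(w)$, this and (2) with $\eta=\chi^2u$ give
$$\lambda\int\chi^2u^2=\mathcal E(\chi u,\chi u)-\tfrac A2\iint u(z)u(w)(\chi(z)-\chi(w))^2k(z-w)\,dz\,dw ,$$
where the last integral is finite because $2u(z)u(w)\le u(z)^2+u(w)^2$. Applying (7) to $\chi u$,
$$\int(V-\lambda)\chi^2u^2\le\tfrac A2\iint u(z)u(w)(\chi(z)-\chi(w))^2k(z-w)\,dz\,dw. \tag{15}$$

**Splitting the right side.** Suppose $0\le\chi\le1$, $\chi$ has Lipschitz constant at most $K/b$, and $\chi=0$ where $|x|<2t_0$. Then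
$$\text{right side of (15)}\le C_Kb^{-\alpha}Q(t_0)+CM\int\chi^2u\,|x|^{-N}, \tag{16}$$
where $C_K$ depends only on $d,\alpha,K$. To see this, let $S=\{|x|\ge t_0\}$ and write $x_z,x_w$ for the $x$-coordinates of $z,w$. On $S\times S$ use $2u(z)u(w)\le u(z)^2+u(w)^2$ and symmetry: the contribution is at most
$$\tfrac A2\int_Su(z)^2\int\Big(1\wedge\frac{K^2|z-w|^2}{b^2}\Big)|z-w|^{-N}\,dw\,dz=\tfrac A2\,b^{-\alpha}Q(t_0)\int(1\wedge K^2|v|^2)|v|^{-N}\,dv .$$
If $z\in S$ and $w\notin S$, then $\chi(w)=0$, so the pair contributes only if $\chi(z)>0$. Then $|x_z|\ge2t_0$ and $|z-w|\ge|x_z|-|x_w|\ge|x_z|-t_0\ge|x_z|/2$. Together with the mirror pairs this gives at most $A\int\chi(z)^2u(z)\,2^N|x_z|^{-N}\int u(w)\,dw\,dz$, which is the second term. If neither point is in $S$ the integrand is $0$.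

**Lemma 1.** For $L$ large and all $t\ge s_*$: $\;Q(t)\le C_\delta M^2L^2t^{-2N-2+k}$ and $\int_{|x|\ge t}u\le M/2$.

*Proof.* **Step 1: a recursion from $t/4$ to $t$.** Let $t\ge C\ell/\delta$ with $C=4C_1/(\mu\alpha)$. On $\{|x|\ge t/2\}$ we have $g\ge\delta t/2$ and $C_1\ell\le\mu\alpha\delta t/4$, so by (14) $V-\lambda\ge c\delta t/L$ there. Take $\chi=\min(1,(2|x|/t-1)_+)$, which vanishes for $|x|\le t/2$, equals $1$ for $|x|\ge t$, and has Lipschitz constant $2/t$. Let $q=\int\chi^2u^2\ge Q(t)$. By (15) and (16) with $t_0=t/4$, $b=t$, $K=2$,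
$$c\delta\tfrac tL\,q\le Ct^{-\alpha}Q(t/4)+CM\int\chi^2u|x|^{-N}.$$
By Cauchy–Schwarz, and since $|y|<1$ on $D$ and $2N>k$,
$$\int\chi^2u|x|^{-N}\le q^{1/2}\Big(\int_{|x|>t/2,\,|y|<1}|x|^{-2N}\Big)^{1/2}\le Ct^{-N+k/2}q^{1/2}.$$
Divide by $c\delta t/L$ and use Tool 4:
$$Q(t)\le C_\delta(\ell/t)^{1+\alpha}Q(t/4)+C_\delta b(t),\qquad b(t)=M^2L^2t^{-2N-2+k}. \tag{17}$$

**Step 2: iterate until the first term is negligible.** If $t>L/\delta$, then $Q(t)=0$, because $|x|\le g/\delta<L/\delta$ on $D$. Let $s_*\le t\le L/\delta$ and $J=\lceil16N/\alpha\rceil+1$. Apply (17) at $t/4^j$ for $0\le j<J$. For $L$ large these arguments are all at least $\ell^{1+\alpha/4}4^{-J}\ge\ell^{1+\alpha/8}\ge C\ell/\delta$, so (17) is available and each prefactor is at most $C_\delta\ell^{-(1+\alpha)\alpha/8}\le1$. Since $b(t/4^j)=4^{j(2N+2-k)}b(t)$ and $Q\le1$,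
$$Q(t)\le\big(C_\delta\ell^{-(1+\alpha)\alpha/8}\big)^J+C_\delta b(t).$$
The function $b$ is decreasing, $t\le L/\delta$ and $M\ge c$, so $b(t)\ge c_\delta L^{-2N+k}\ge c_\delta L^{-2N}=c_\delta\ell^{-2N(1+\alpha)}$. As $J\alpha/8>2N$, the first term is at most $b(t)$ for $L$ large. This is the first claim.

**Step 3: the $L^1$ tail.** Sum over shells $2^jt\le|x|<2^{j+1}t$, each of volume at most $C(2^jt)^k$ within $\{|y|<1\}$. By Cauchy–Schwarz and the first claim,
$$\int_{|x|\ge t}u\le\sum_{j\ge0}C(2^jt)^{k/2}Q(2^jt)^{1/2}\le C_\delta ML\sum_{j\ge0}(2^jt)^{-N-1+k}\le C_\delta M(\ell/t)^{1+\alpha}t^{k-d},$$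
where the series converges since $N+1>k$, and $Lt^{-N-1+k}=Lt^{-1-\alpha}t^{k-d}$. As $k<d$ and $\ell/t\le\ell/s_*\to0$, this is at most $M/2$ for $L$ large. $\square$

## 8. Lower bound for the tail

**Lemma 2.** Let $L$ be large, $x_0\in\mathbb R^k$, $\rho=|x_0|\ge2s_*$, $1\le r\le\rho/4$, $U=x_0+(-r,r)^k$, $G=\sup_Ug\le L/8$, and $r^{-\alpha}\le G/L$. If $u$ is quasi-concave, there is $x'\in U$ with
$$u\ge c\,M\rho^{-N}L/G\quad\text{on }B((x',0),\tfrac14),$$
where $c=c(d,\alpha)$ does not depend on $\delta$.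

*Proof.* The natural start is to test the eigenvalue equation against a function supported in a box around $(x_0,0)$. Testing with $f$ gives no lower bound on $u$ there unless $f$ is the box's own eigenfunction; testing with $f^2/u$ isolates the inflow divided by $u$.

**Step 1: the inflow into the box.** Let $a=1-G/L\ge\frac78$ and $\Omega=U\times\{|y|<a\}\subset D$. For $z\in\Omega$ put
$$I(z)=A\int_{D\setminus\Omega}u(w)k(z-w)\,dw .$$
Since $\sqrt k\,r\le\sqrt2\,r<\rho/2$, we have $U\subset\{\rho/2<|x|\le3\rho/2\}$. By Lemma 1 with $t=\rho/2\ge s_*$, $\int_{|x|<\rho/2}u\ge M/2$. Points of $D$ with $|x|<\rho/2$ lie outside $\Omega$, at distance at most $2\rho+2\le3\rho$ from points of $\Omega$. Hence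
$$I\ge\kappa_0:=A(3\rho)^{-N}M/2\quad\text{on }\Omega .$$

**Step 2: $f^2/u$ is an admissible test function.** Let $f\in C_c^\infty(\Omega)$ be real. By continuity and positivity, $u\ge c_0>0$ on $\operatorname{supp}f$. So $f^2/u$, read as $0$ off $\operatorname{supp}f$, equals $f^2v$ with $v=1/\max(u,c_0)$. Here $0<v\le1/c_0$ and $|v(z)-v(z')|\le c_0^{-2}|u(z)-u(z')|$, so
$$(f^2v(z)-f^2v(z'))^2\le2\|f\|_\infty^4(v(z)-v(z'))^2+2c_0^{-2}(f^2(z)-f^2(z'))^2$$
is integrable against $k(z-z')$. Thus $f^2/u\in H^{\alpha/2}$ with compact support in $D$, and $f^2/u\in\mathcal F_D$ by the membership rule.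

**Step 3: the inequality between inflow and energy.** Recall Picone's inequality: for $a,b>0$ and real $f,f'$,
$$(a-b)\Big(\frac{f^2}a-\frac{f'^2}b\Big)=f^2+f'^2-\frac baf^2-\frac abf'^2\le(f-f')^2,$$
since $\frac baf^2+\frac abf'^2\ge2ff'$. Test (2) with $f^2/u$; the right side is $\lambda\|f\|^2$. On the left, pairs in $\Omega\times\Omega$ are bounded by Picone by $(f(z)-f(z'))^2k$. For $z\in\Omega$, $z'\notin\Omega$ the integrand is
$$f(z)^2k(z-z')-\frac{f(z)^2}{u(z)}u(z')k(z-z'),$$
and $f(z)^2=(f(z)-f(z'))^2$; both terms are integrable because $\operatorname{supp}f$ has positive distance to $\Omega^c$ and $u$ is bounded. The pairs $z\notin\Omega$, $z'\in\Omega$ give the same, and pairs outside $\Omega$ give $0$. Altogether $\lambda\|f\|^2\le\mathcal E(f,f)-\int f^2I/u$. With $I\ge\kappa_0$ and $(\int f)^2\le\int\frac{f^2}u\int_\Omega u$,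
$$\kappa_0\Big(\int f\Big)^2\le\big(\mathcal E(f,f)-\lambda\|f\|^2\big)\int_\Omega u. \tag{18}$$

**Step 4: a good $f$.** Take $f=\zeta((x-x_0)/r)f_2(y)$ with a fixed $0\le\zeta\in C_c^\infty((-1,1)^k)$, $\zeta\not\equiv0$, and let $f_2\in C_c^\infty(\{|y|<a\})$ tend in form norm to the $L^2$-normalized positive ground state $\psi_a$ of $\{|y|<a\}$. By scaling $\int\psi_a=a^{n/2}\int\psi_1\ge c$, since $a\in[\frac78,1]$; so $\int f\ge cr^k$ in the limit. By (6), the scaling of $\mathcal E_k$, and $\lambda\ge\mu$, the limit of $\mathcal E(f,f)-\lambda\|f\|^2$ is at most $Cr^{k-\alpha}+Cr^k(\mu a^{-\alpha}-\mu)\le Cr^k(r^{-\alpha}+G/L)$. By hypothesis $r^{-\alpha}\le G/L$, so (18) becomes $c\kappa_0r^{2k}\le Cr^k\frac GL\int_\Omega u$, that is,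
$$\int_\Omega u\ge c\,M\rho^{-N}r^kL/G. \tag{19}$$

**Step 5: from the box to a unit cell.** Divide $U$ into $\lceil2r\rceil^k\le(3r)^k$ cubes of side at most $1$. By (19) one of them, $U'$ with center $x'\in U$, satisfies
$$\int_Wu\ge\kappa_1:=cM\rho^{-N}L/G,\qquad W=(U'\times\mathbb R^n)\cap D .$$

**Step 6: from the cell to every small ball near $(x',0)$.** Let $|z_0-(x',0)|\le\frac12$. On $B(z_0,\frac18)$ we have $|y|\le\frac58$ and $g(x)\le G+2|x-x'|\le G+2\le L/4$ for $L$ large, so $1-g/L\ge\frac34$ and $B(z_0,\frac18)\subset D$. All distances from this ball to points of $W$ are bounded by a constant. So (8) with $r_0=\frac18$ gives $\int_{W\setminus B(z_0,1/8)}u\le C\int_{B(z_0,1/8)}u$, whence $\int_{B(z_0,1/8)}u\ge c\kappa_1$ and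
$$\sup_{B(z_0,1/8)}u\ge2c_2\kappa_1\qquad\text{with }c_2=c_2(d,\alpha)>0 .$$

**Step 7: quasi-concavity turns this into a pointwise bound.** By Step 6 the set $K=\{u\ge c_2\kappa_1\}$ meets every ball $B(z_0,\frac18)$ with $|z_0-(x',0)|\le\frac12$, and $K$ is convex by hypothesis. Suppose some $z^*$ with $|z^*-(x',0)|\le\frac14$ is not in $K$. Separating, there is a unit vector $e$ with $K\subset\{\langle z-z^*,e\rangle\le0\}$. On $B(z^*+\frac e4,\frac18)$ we have $\langle z-z^*,e\rangle>\frac14-\frac18>0$, so this ball misses $K$; but its center is within $\frac12$ of $(x',0)$, a contradiction. Hence $B((x',0),\frac14)\subset K$. None of the constants involved $\delta$. $\square$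

## 9. Three points on one line: proof of Theorem 2

Here $k=1$ and $\delta=1$. Let $P=-p$ and $\theta=P(N+1)$, so $\theta\in(0,1)$ because $N+1=d+\alpha+1$. Suppose $v=u^p$ is convex. Then $u$ is quasi-concave and Lemma 2 is available.

**Step 1: the lower bound at a general distance.** Let $2s_*\le\rho\le L/10$. Lemma 2 applies with $x_0=\rho$, $r=\rho/4$, $G=\frac54\rho\le L/8$. Its last hypothesis $r^{-\alpha}\le G/L$ says $4^\alpha L\rho^{-1-\alpha}\le\frac54$, which holds for $L$ large since $L\rho^{-1-\alpha}=(\ell/\rho)^{1+\alpha}\le(\ell/s_*)^{1+\alpha}\to0$. So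
$$u\ge cML\rho^{-N-1}\ \text{ on }B((\sigma,0),\tfrac14)\quad\text{for some }\sigma\in[\tfrac34\rho,\tfrac54\rho]. \tag{20}$$

**Step 2: large at both ends, small in between.** Let $\Lambda\ge4$, $\rho_-=2s_*$, $\rho_0=\Lambda\rho_-$, $\rho_+=\Lambda^2\rho_-$, with $L$ so large that $\rho_+\le L/10$.

* By (20) at $\rho_-$ there is $\sigma_-$ with $u(\pm\sigma_-,y)\ge cML\rho_-^{-N-1}$ for $|y|<\frac14$, using the symmetry $x\to-x$. By quasi-concavity $u(0,y)\ge cML\rho_-^{-N-1}$ for $|y|<\frac14$.
* By (20) at $\rho_+$, for some $\sigma\in[\frac34\rho_+,\frac54\rho_+]$, $u(\sigma,y)\ge cML\rho_+^{-N-1}$ for $|y|<\frac14$.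
* By Lemma 1 with $k=1$, $\int_{\rho_0\le x\le2\rho_0,\,|y|<1/4}u^2\le CM^2L^2\rho_0^{-2N-1}$. This region lies in $D$, since $2\rho_0\le\rho_+/2\le L/20$, and has volume $c\rho_0$. So some point $(x,y)$ in it has $u(x,y)\le CML\rho_0^{-N-1}$.

**Step 3: convexity of $v$ contradicts this.** Fix the point $(x,y)$ just found. Since $x\le2\rho_0\le\rho_+/2<\sigma$, convexity on the segment from $(0,y)$ to $(\sigma,y)$ gives
$$v(x,y)\le v(0,y)+\frac x\sigma\,v(\sigma,y),\qquad\frac x\sigma\le\frac{8\rho_0}{3\rho_+}.$$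
Insert the three bounds, with $v=u^{-P}$, and divide by $(ML)^{p}$:
$$\rho_0^\theta\le C_p\Big(\rho_-^\theta+\frac{\rho_0}{\rho_+}\rho_+^\theta\Big),\qquad\text{that is,}\qquad1\le C_p\big(\Lambda^{-\theta}+\Lambda^{\theta-1}\big),$$
with $C_p$ depending only on $d,\alpha,p$. Since $0<\theta<1$, this is false for $\Lambda=\Lambda(d,\alpha,p)$ large. $\blacksquare$

For $p>0$ call $F$ $p$-concave if $F^p$ is concave, and let $0$-concave mean log-concave. For $p>0$, $p$-concavity implies log-concavity, because $\log F=\frac1p\log F^p$; and log-concavity implies $p'$-concavity for all $p'<0$. So Theorem 2 shows that for $d\ge2$ the $p$-concavity of $\varphi_{1,\alpha}$ fails in general for every $p>-1/(d+\alpha+1)$.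

## 10. A superlevel set that is not convex: proof of Theorem 3

Here $k=2$. Suppose $u$ is quasi-concave. Following the prediction of Section 6, let
$$s=16\delta^{-1}s_*,\qquad s_1=\delta^{1/(N+1)}s .$$
Then $2s_*\le16s_*=\delta s\le s_1\le s$, $s/16\ge s_*$, and $s/L\to0$ as $L\to\infty$ with $\delta$ fixed. All statements are for $L$ large depending on $\delta$, and constants $c,C$ do not depend on $\delta$.

**Step 1: $u$ is large at two points of the axes.** Apply Lemma 2 twice.

* With $x_0=(0,s)$, $\rho=s$, $r=\delta s/4=4s_*\le s/4$. Here $G=\frac{\delta s}4+\delta\big(s+\frac{\delta s}4\big)$, so $\delta s\le G\le\frac32\delta s$. Thus $u\ge cML/(\delta s^{N+1})$ on $B((x',0),\frac14)$ with $x_2'\in[\frac34s,\frac54s]$.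
* With $x_0=(s_1,0)$, $\rho=s_1$, $r=s_1/4\ge4s_*$. Here $G=\frac54s_1+\frac{\delta s_1}4$, so $s_1\le G\le2s_1$. Thus $u\ge cML/s_1^{N+1}=cML/(\delta s^{N+1})$ on $B((x'',0),\frac14)$ with $x_1''\in[\frac34s_1,\frac54s_1]$.

In both cases $r\ge4s_*$ and $G\ge16s_*$, so $r^{-\alpha}\le G/L$ holds for $L$ large because $Ls_*^{-1-\alpha}=(\ell/s_*)^{1+\alpha}\to0$; and $G\le L/8$ because $s/L\to0$.

**Step 2: quasi-concavity fills a triangle.** Let $\kappa=cML/(\delta s^{N+1})$ with the smaller of the two constants. The convex set $K=\{u\ge\kappa\}$ is invariant under $x_1\to-x_1$ and $x_2\to-x_2$, since $D$ and hence $u$ are. Taking midpoints of a ball with its reflection, point by point, $K$ contains the balls of radius $\frac14$ about $(0,x_2';0)$ and $(x_1'',0;0)$; reflecting once more, also the one about $0$. The convex hull of these three balls lies in $K$. If $x_1,x_2\ge0$ and $\frac{x_1}{s_1}+\frac{x_2}s\le\frac34$, then $\frac{x_1}{x_1''}+\frac{x_2}{x_2'}\le\frac43\cdot\frac34=1$. Hence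
$$K\supset\Big\{x_1,x_2\ge0,\ \tfrac{x_1}{s_1}+\tfrac{x_2}s\le\tfrac34,\ |y|<\tfrac14\Big\}\supset\mathcal R\times\{|y|<\tfrac14\},\qquad\mathcal R=\Big\{\tfrac{x_1}{s_1},\tfrac{x_2}s\in[\tfrac14,\tfrac38]\Big\}.$$
Since $|\mathcal R|=s_1s/64$,
$$\int_{\mathcal R\times\mathbb R^n}u^2\ge c\kappa^2s_1s\ge cM^2L^2\delta^{-2}s^{-2N-2}s_1s. \tag{21}$$

**Step 3: on $\mathcal R$ the function is small.** We need an upper bound that sees the actual cost $g\ge x_1$ on $\mathcal R$, and whose leading constant is free of $\delta$. Let $\mathcal R^*=\{\frac{x_1}{s_1},\frac{x_2}s\in[\frac18,\frac12]\}$. Let $0\le\chi\le1$ be a product of a cutoff in $x_1$ and one in $x_2$, supported in $\mathcal R^*$, with $\chi=1$ on $\mathcal R$; as $s_1\le s$, its Lipschitz constant can be taken at most $C/s_1$. On $\mathcal R^*$ we have $g\ge x_1\ge s_1/8$, so (14) gives $V-\lambda\ge cs_1/L$, because $s_1\ge s_*$ and $s_*/\ell\to\infty$. Also $\mathcal R^*\subset\{|x|\ge s/8\}$. Put $q=\int\chi^2u^2$ and use (15) and (16) with $t_0=s/16$,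 $b=s_1$:
$$c\,\frac{s_1}L\,q\le Cs_1^{-\alpha}Q(s/16)+CMs^{-N}\int\chi^2u .$$
By Lemma 1 with $k=2$ and $t=s/16\ge s_*$, $Q(s/16)\le C_\delta M^2L^2s^{-2N}$. By Cauchy–Schwarz $\int\chi^2u\le C(s_1s)^{1/2}q^{1/2}$. Dividing by $cs_1/L$ and using Tool 4,
$$q\le C_\delta\frac L{s_1^{1+\alpha}}M^2L^2s^{-2N}+C\frac{L^2}{s_1^2}M^2s^{-2N}s_1s .$$
The second term equals $CM^2L^2s^{-2N}\,s/s_1$. The ratio of the first term to the second is at most $C_\delta(\ell/s_1)^{1+\alpha}\frac{s_1}s$, which tends to $0$ as $L\to\infty$ with $\delta$ fixed. So for $L$ large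
$$q\le CM^2L^2s^{-2N}\,\frac s{s_1},\qquad C=C(d,\alpha). \tag{22}$$

**Step 4: compare.** The left side of (21) is at most $q$. So (21) and (22) give $\delta^{-2}s^{-2}s_1s\le C\,s/s_1$, that is, $s_1\le C\delta s$, that is,
$$\delta^{1/(N+1)}\le C\delta,\qquad C=C(d,\alpha).$$
Since $1/(N+1)<1$, this fails for $0<\delta\le\delta_0(d,\alpha)$. So for such $\delta$ and $L\ge L_0(d,\alpha,\delta)$ the ground state is not quasi-concave: there are a level $\kappa>0$ and two points where $u\ge\kappa$ such that $u<\kappa$ at some point of the segment between them. By Tool 1 the strict inequality passes to $x\mapsto P_x\{\tau_D>t\}$, which is therefore not quasi-concave for all large $t$. $\blacksquare$
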